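# Putinar's matricial models of rank two: which of them are subnormal?

## Models in which some diagonal block is normal

Let $\mathcal H$ be a complex Hilbert space and $\mathcal L(\mathcal H)$ the bounded operators on it. We write $[X,Y]=XY-YX$. An operator $T\in\mathcal L(\mathcal H)$ is hyponormal if $[T^*,T]=T^*T-TT^*\ge 0$. It is pure if it has no nonzero reducing subspace on which it is normal. It is subnormal if $T=N|_{\mathcal H}$ for a normal operator $N$ on some Hilbert space $\mathcal K\supseteq\mathcal H$. The unilateral shift has all three properties: its self-commutator is the projection onto the first basis vector, and it is the restriction of the bilateral shift.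

**Definition.** A (hyponormal) Putinar's matricial model of rank two, "model" for short, is a pure hyponormal $T\in\mathcal L(\mathcal H)$ which, for an orthogonal decomposition $\mathcal H=\mathcal H_0\oplus\mathcal H_1\oplus\cdots$, has the form
$$T=\begin{pmatrix} B_0&0&0&\cdots\\ A_0&B_1&0&\cdots\\ 0&A_1&B_2&\cdots\\ \vdots&\vdots&\vdots&\ddots\end{pmatrix},$$
where (i) $\dim\mathcal H_n=2$ for all $n\ge 0$; (ii) $[T^*,T]=\big([B_0^*,B_0]+A_0^*A_0\big)\oplus 0_\infty$; (iii) $A_n^*B_{n+1}=B_nA_n^*$ for all $n\ge 0$; and, if $T_n$ is the compression of $T$ to $\mathcal H_n\oplus\mathcal H_{n+1}\oplus\cdots$, then $\mathcal H_n=\operatorname{ran}[T_n^*,T_n]$ for every $n\ge 0$.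

One may assume that all $A_n$ are positive and invertible, and we do. Each $\mathcal H_n$ is identified with $\mathbb C^2$.

These operators come up as follows. By a result of S. H. Lee and W. Y. Lee, let $T$ be pure hyponormal with $[T^*,T]$ of rank two and $\ker[T^*,T]$ invariant. If $T|_{\ker[T^*,T]}$ has a rank one self-commutator, then $T$ is subnormal. If $T|_{\ker[T^*,T]}$ has a rank two self-commutator, then $T$ is either subnormal or a model. So one asks whether the second alternative adds anything. Conjecture 1.1 in "A note on Putinar's matricial models" says it does not: every model is subnormal. We shall see that the conjecture is false, and exactly how it fails.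

**The two equations behind the definition.** The purpose of this step is to turn the definition into a recursion. Put
$$P_n=A_n^2\ (n\ge 0),\qquad P_{-1}=C:=[B_0^*,B_0]+A_0^2=[T^*,T]|_{\mathcal H_0}.$$
The $(n,n)$ block of $T^*T$ is $B_n^*B_n+A_n^2$ and the $(n,n+1)$ block is $A_nB_{n+1}$. For $TT^*$ the same blocks are $B_nB_n^*+A_{n-1}^2$ (without the second term when $n=0$) and $B_nA_n$. So (ii) and (iii) say exactly that
$$B_{n+1}=P_n^{-1/2}B_nP_n^{1/2}\qquad(n\ge 0),\tag{1}$$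
$$P_n=P_{n-1}+[B_n,B_n^*]\qquad(n\ge 0).\tag{2}$$
In the same way $[T_n^*,T_n]=P_{n-1}\oplus 0$. Since $T$ is hyponormal and $\operatorname{ran}[T^*,T]=\mathcal H_0$, we have $C>0$.

Conversely, suppose $P_{-1}>0$ and $P_n>0$ $(n\ge 0)$ together with $B_n$ satisfy (1) and (2) and are bounded. Then the two-diagonal operator with $A_n=P_n^{1/2}$ is a model. Only purity still needs an argument. A reducing subspace $M$ on which $T$ is normal lies in $\ker[T^*,T]=\mathcal H_0^\perp$. Suppose we know that $f_0=\dots=f_m=0$ for every $f\in M$. Since $T^*f\in M$, its $m$-th component $B_m^*f_m+A_mf_{m+1}=A_mf_{m+1}$ vanishes, so $f_{m+1}=0$. By induction $M=0$.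

**The simplest cases.** If the blocks were $1\times 1$, everything would commute, $P_n$ and $B_n$ would be constant, and $T$ would be $b+cS$ with $S$ the unilateral shift, which is subnormal. For $2\times 2$ blocks with $B_0=0$ we get $B_n=0$ and $P_n=C$ for all $n$, so $T$ is block-diagonally $C^{1/2}$ times a shift; this is a model, and it is the restriction of the bilateral version. The next case is the first one with content.

**Proposition 1.** If $B_n$ is normal for some $n\ge 0$, then the model $T$ is subnormal.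

*Proof.* **Step 1: make $B_n$ self-adjoint.** Replacing $T$ by $e^{i\varphi}(T-\tau)$ leaves every $P_m$ unchanged and replaces $B_m$ by $e^{i\varphi}(B_m-\tau)$. Equations (1), (2) persist, and subnormality is unaffected. The two eigenvalues of the normal matrix $B_n$ lie on a line in $\mathbb C$. Choose $\varphi,\tau$ so that this line is $\mathbb R$. Then $B_n=B_n^*$.

**Step 2: solve (1) and (2) downward from index $n$.** Read as a downward recursion they say
$$P_{m-1}=P_m-[B_m,B_m^*],\qquad B_{m-1}=P_{m-1}^{1/2}B_mP_{m-1}^{-1/2},$$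
and this can be run as long as the new $P$'s are positive definite. For indices between $0$ and $n$ it just returns the given blocks. We claim, for all $i\ge 0$,
$$B_{n-i}=B_{n+i}^*,\qquad P_{n-1-i}=P_{n+i}>0 .$$
For $i=0$: $B_n=B_n^*$, and $P_{n-1}=P_n-[B_n,B_n^*]=P_n$. If the claim holds for $i$, then
$$B_{n-i-1}=P_{n+i}^{1/2}B_{n+i}^*P_{n+i}^{-1/2}=\big(P_{n+i}^{-1/2}B_{n+i}P_{n+i}^{1/2}\big)^*=B_{n+i+1}^*,$$
$$P_{n-2-i}=P_{n+i}-[B_{n+i+1}^*,B_{n+i+1}]=P_{n+i}+[B_{n+i+1},B_{n+i+1}^*]=P_{n+i+1}.$$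

**Step 3: write down the normal extension.** On $\bigoplus_{m\in\mathbb Z}\mathbb C^2$ let $(Nf)_m=B_mf_m+A_{m-1}f_{m-1}$ with $A_m=P_m^{1/2}$. By Step 2 the entries are bounded. By (1) and (2), now valid for all $m\in\mathbb Z$, all blocks of $[N^*,N]$ vanish. The subspace $\bigoplus_{m\ge 0}$ is invariant and $N$ restricts to $T$ there. $\square$

**What changes if no $B_n$ is normal?** The downward recursion still makes sense: $P_{-1}=C>0$ gives $B_{-1}$, and then $P_{-2}=P_{-1}-[B_{-1},B_{-1}^*]$. But without the reflection nothing says that $P_{-2}$ is positive. This is the exact point where the construction of $N$ can stop. Three questions follow. Can positivity really be lost below index $-1$? If it is lost, is $T$ really not subnormal, or was our extension just a poor choice? And when exactly is it lost?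

## A Möbius recursion hidden in diagonal and antidiagonal blocks

To see positivity fail we look for a family of chains that can be computed by hand: $P_n$ diagonal, $B_n$ antidiagonal. Fix $t>0$ and put, for $n$ even,
$$P_n=\begin{pmatrix} r_n&0\\0&t-r_n\end{pmatrix},\qquad B_n=\begin{pmatrix}0&r_n^{1/2}\\ r_n^{-1/2}&0\end{pmatrix},$$
and for $n$ odd the same with the two basis vectors interchanged. For $n$ even,
$$A_nB_{n+1}=\begin{pmatrix}0&(r_n/r_{n+1})^{1/2}\\ ((t-r_n)r_{n+1})^{1/2}&0\end{pmatrix},\qquad B_nA_n=\begin{pmatrix}0&(r_n(t-r_n))^{1/2}\\1&0\end{pmatrix},$$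
and these agree exactly when
$$r_{n+1}=\frac1{t-r_n}.$$
Equation (2) then follows for the indices $n$ with $r_n=(t-r_{n-1})^{-1}$. For $n$ even,
$$P_{n-1}=\mathrm{diag}(t-r_{n-1},r_{n-1})=\mathrm{diag}(r_n^{-1},t-r_n^{-1}),\qquad [B_n,B_n^*]=\mathrm{diag}(r_n-r_n^{-1},r_n^{-1}-r_n),$$
and the sum is $P_n$. The odd case is the same after the interchange. So the matrix recursion has become a Möbius recursion in one variable, and $P_n>0$ means $0<r_n<t$.

Take $t=\frac52$. The map $r\mapsto(\frac52-r)^{-1}$ is increasing on $(0,\frac52)$ and has the fixed points $\frac12$ and $2$, the roots of $r^2-\frac52r+1$. The backward map is $r\mapsto \frac52-\frac1r$. If $r_{-1}\in[\frac12,2]$, both maps preserve this interval, so positivity survives in both directions, the two-sided operator is bounded and normal, and $T$ is subnormal. But if $r_{-1}=\frac14$, the forward orbit is pulled toward $\frac12$ and stays positive, while one step back gives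
$$r_{-2}=\tfrac52-4=-\tfrac32<0 .$$
This is the candidate. It remains to show that it is not subnormal, and here we argue directly.

## An explicit model that is not subnormal

**Theorem A.** There is a Putinar matricial model of rank two that is not subnormal (not even 2-hyponormal).

The definition of $k$-hyponormality is in the next section. For $k=2$ it implies the inequality $\Psi\ge 0$ used below, as we verify there.

*Proof.* **Step 1: the model.** Let $r_{-1}=\frac14$, $r_n=(\frac52-r_{n-1})^{-1}$ for $n\ge 0$, so $r_0=\frac49$, $r_1=\frac{18}{37}$. The map is increasing on $[\frac14,\frac12]$, sends $\frac14$ to $\frac49$ and fixes $\frac12$, so $\frac14\le r_n<\frac12$ for all $n$. Define $P_n=A_n^2$ and $B_n$ $(n\ge 0)$ as above with $t=\frac52$. All entries are bounded and all $A_n$ are positive and invertible. Condition (iii) and equation (2) for $n\ge 1$ were checked above. Finally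
$$C=[B_0^*,B_0]+A_0^2=\mathrm{diag}(\tfrac94-\tfrac49,\tfrac49-\tfrac94)+\mathrm{diag}(\tfrac49,\tfrac52-\tfrac49)=\mathrm{diag}(\tfrac94,\tfrac14)>0 .$$
So $T$ is hyponormal with $\operatorname{ran}[T^*,T]=\mathcal H_0$, and $[T_n^*,T_n]=A_{n-1}^2\oplus 0$ has range $\mathcal H_n$ for $n\ge 1$. Purity was shown in general. So $T$ is a model.

**Step 2: an inequality for subnormal operators.** Let $T$ be subnormal with normal extension $N$. For $f_1,f_2\in\mathcal H$, normality gives $\langle N^if_j,N^jf_i\rangle=\langle N^{*j}f_j,N^{*i}f_i\rangle$, and $T^{*j}f=P_{\mathcal H}N^{*j}f$ for $f\in\mathcal H$. Hence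
$$\Psi:=\sum_{i,j=1}^2\big(\langle T^if_j,T^jf_i\rangle-\langle T^{*j}f_j,T^{*i}f_i\rangle\big)=\Big\|\sum_jN^{*j}f_j\Big\|^2-\Big\|P_{\mathcal H}\sum_jN^{*j}f_j\Big\|^2\ge 0 .$$

**Step 3: vectors that violate it.** Let $e_1,e_2$ be the basis of $\mathcal H_0$, $f_2=e_1$, $f_1=xe_2$ with $x\in\mathbb R$. We have
$$B_0=\begin{pmatrix}0&\frac23\\ \frac32&0\end{pmatrix},\quad B_0^2=I,\quad A_0^2=\mathrm{diag}(\tfrac49,\tfrac{37}{18}),\quad A_1^2=\mathrm{diag}(\tfrac{149}{74},\tfrac{18}{37}),\quad B_1A_0=A_0^{-1}B_0A_0^2,$$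
and for $f\in\mathcal H_0$: $T^*f=B_0^*f$ and $T^2f=(B_0^2f,\ (A_0B_0+B_1A_0)f,\ A_1A_0f,\ 0,\dots)$.

The $x^0$ term. We have $A_0B_0e_1=\frac32\sqrt{\frac{37}{18}}\,e_2$ and $A_0^{-1}B_0A_0^2e_1=\frac49\cdot\frac32\sqrt{\frac{18}{37}}\,e_2=\frac23\sqrt{\frac{18}{37}}\,e_2$. So
$$\|T^2e_1\|^2=1+\Big(\tfrac32\sqrt{\tfrac{37}{18}}+\tfrac23\sqrt{\tfrac{18}{37}}\Big)^2+\tfrac{149}{74}\cdot\tfrac49=1+\tfrac{37}8+2+\tfrac8{37}+\tfrac{298}{333}=3+\tfrac{37}8+\tfrac{10}9=\tfrac{629}{72},$$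
while $\|T^{*2}e_1\|^2=\|B_0^{*2}e_1\|^2=1$. The difference is $\frac{557}{72}$.

The $x^1$ term. $Te_1=(\frac32e_2,\frac23e_1,0,\dots)$. Since $A_0B_0e_2=\frac49e_1$ and $A_0^{-1}B_0A_0^2e_2=\frac{37}{18}e_1$, we get $T^2e_2=(e_2,\frac52e_1,\ast,0,\dots)$. So $\langle Te_1,T^2e_2\rangle=\frac32+\frac53$. Also $T^{*2}e_1=e_1$, $T^*e_2=\frac32e_1$, so $\langle T^{*2}e_1,T^*e_2\rangle=\frac32$. The difference is $\frac53$; it occurs twice, once as its conjugate.

The $x^2$ term is $\langle[T^*,T]e_2,e_2\rangle=\frac14$.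

Thus $\Psi=\frac14x^2+\frac{10}3x+\frac{557}{72}$. At $x=-\frac{20}3$,
$$\Psi=\tfrac{800}{72}-\tfrac{1600}{72}+\tfrac{557}{72}=-\tfrac{243}{72}=-\tfrac{27}8<0 .$$
So $T$ is not subnormal. $\blacksquare$

The conjecture is settled. But the computation hides the reason, and we expect the reason to be $r_{-2}<0$. The next section makes that exact.

## Backward positivity measures $k$-hyponormality

**Definition.** For a model $T$, as long as $P_{-1},\dots,P_{-j}>0$, put
$$B_{-j}=P_{-j}^{1/2}B_{-j+1}P_{-j}^{-1/2},\qquad P_{-j-1}=P_{-j}-[B_{-j},B_{-j}^*],\qquad A_{-j}=P_{-j}^{1/2}.$$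
We say "$P_m$ is defined" if all later $P_i$ are positive definite.

Then (1) and (2) continue to hold. The two-diagonal operator $T_{-j}$ on $\mathcal H_{-j}\oplus\cdots\oplus\mathcal H_0\oplus\cdots$ (with $\mathcal H_{-i}=\mathbb C^2$) extends $T=T_0$, and $[T_{-j}^*,T_{-j}]=P_{-j-1}\oplus 0$. For the model of Theorem A, $B_{-1}=C^{1/2}B_0C^{-1/2}=\begin{pmatrix}0&2\\ \frac12&0\end{pmatrix}$ and
$$P_{-2}=C+[B_{-1}^*,B_{-1}]=\mathrm{diag}(\tfrac94-\tfrac{15}4,\tfrac14+\tfrac{15}4)=\mathrm{diag}(-\tfrac32,4).$$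

**Definition.** $T$ is $k$-hyponormal if
$$\Phi_k(T;f_0,\dots,f_k):=\sum_{i,j=0}^k\langle T^if_j,T^jf_i\rangle\ge 0\quad\text{for all }f_0,\dots,f_k.$$

By the Bram–Halmos theorem, $T$ is subnormal iff it is $k$-hyponormal for all $k$. The terms with $i=0$ or $j=0$ are $\|f_0\|^2+2\operatorname{Re}\sum_{j\ge 1}\langle T^{*j}f_j,f_0\rangle$, so completing the square gives
$$\Phi_k(T;f)=\Big\|\sum_{j=0}^kT^{*j}f_j\Big\|^2+\Psi_k(T;f_1,\dots,f_k),\quad \Psi_k=\sum_{i,j=1}^k\big(\langle T^if_j,T^jf_i\rangle-\langle T^{*j}f_j,T^{*i}f_i\rangle\big).$$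
Choosing $f_0=-\sum_{j\ge 1}T^{*j}f_j$ kills the norm, so $k$-hyponormality is equivalent to $\Psi_k\ge 0$. For $k=1$, $\Psi_1=\langle[T^*,T]f_1,f_1\rangle$, so 1-hyponormal means hyponormal. For $k=2$, $\Psi_2$ is the $\Psi$ of Theorem A, so the operator there is not 2-hyponormal.

**Theorem B.** Let $T$ be a model, $k\ge 1$, $P_{-1},\dots,P_{-k+1}>0$.
(a) If $P_{-k}\ge 0$, then $T$ is $k$-hyponormal.
(b) If $P_{-k}\not\ge 0$, then $T$ is not $k$-hyponormal.
(c) $T$ is subnormal iff $P_{-j}$ is defined and $P_{-j}>0$ for all $j\ge 1$.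

(In (a) and (b) with $k=1$ the list of hypotheses is empty.)

**Corollary.** For the $T$ of Theorem A, the model $T_{k-1}$ is $k$-hyponormal but not $(k+1)$-hyponormal, for every $k\ge 1$.

*Proof of the Corollary from (a), (b).* $T_{k-1}$ is the model whose blocks are those of $T$ with index $\ge k-1$. Its backward sequence is $P_{k-2},\dots,P_0,P_{-1}>0$, which are $k$ positive terms, followed by $P_{-2}=\mathrm{diag}(-\frac32,4)\not\ge 0$ in position $-(k+1)$. Apply (a) with $k$ and (b) with $k+1$. $\square$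

*Proof of (a) and (b).* **Step 1: an identity that trades one order of hyponormality for one backward step.** Let $N$ act on $\mathcal K\supset\mathcal G$, leave $\mathcal G$ invariant, put $S=N|_{\mathcal G}$, and suppose $[N^*,N]$ vanishes on $\mathcal G$. For $f\in\mathcal G$ and $l\ge 0$ we have $N^*N^lf=N^lN^*f$. This is by induction: $N^*N(N^lf)=NN^*(N^lf)$ because $N^lf\in\mathcal G$, and then $NN^*N^lf=N^{l+1}N^*f$. Hence for $i,j\ge 1$ and $f_i,f_j\in\mathcal G$
$$\langle N^if_j,N^jf_i\rangle=\langle N^iN^*f_j,N^{j-1}f_i\rangle=\langle N^{i-1}N^*f_j,N^*N^{j-1}f_i\rangle=\langle N^{i-1}N^*f_j,N^{j-1}N^*f_i\rangle .$$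
With $g_j=N^*f_{j+1}$ $(0\le j\le k)$ the sum over $1\le i,j\le k+1$ is $\Phi_k(N;g_0,\dots,g_k)$, so
$$\Psi_{k+1}(S;f_1,\dots,f_{k+1})=\Phi_k(N;g_0,\dots,g_k)-\Big\|\sum_{j=1}^{k+1}S^{*j}f_j\Big\|^2 .$$
Now $\Phi_k(N;g)=\big\|\sum_{j=1}^{k+1}N^{*j}f_j\big\|^2+\Psi_k(N;g_1,\dots,g_k)$ and $S^{*j}f=P_{\mathcal G}N^{*j}f$. Therefore
$$\Psi_{k+1}(S;f_1,\dots,f_{k+1})=\Big\|(1-P_{\mathcal G})\sum_{j=1}^{k+1}N^{*j}f_j\Big\|^2+\Psi_k(N;N^*f_2,\dots,N^*f_{k+1}).\tag{3}$$
In particular, if $N$ is $k$-hyponormal, then $S$ is $(k+1)$-hyponormal.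

**Step 2: proof of (a).** $[T_{-k+1}^*,T_{-k+1}]=P_{-k}\oplus 0\ge 0$, so $T_{-k+1}$ is 1-hyponormal. Since $[T_{-r}^*,T_{-r}]$ vanishes on the space of $T_{-r+1}$, Step 1 gives that $T_{-k+2}$ is 2-hyponormal, and so on up to $T_0=T$, which is $k$-hyponormal.

**Step 3: iterate (3), to prove (b).** Let $N_r=T_{-r}$, $f_j^{(0)}=f_j$, $f_j^{(r)}=N_r^*f_{j+1}^{(r-1)}$, and let $\Pi_{-r}$ be the projection onto $\mathcal H_{-r}$. Applying (3) to the pairs $(T_{-r+1},T_{-r})$ for $r=1,\dots,k-1$,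
$$\Psi_k(T;f)=\sum_{r=1}^{k-1}\Big\|\Pi_{-r}\sum_{j=1}^{k-r+1}N_r^{*j}f_j^{(r-1)}\Big\|^2+\langle P_{-k}y,y\rangle,\qquad y=\Pi_{-k+1}f_1^{(k-1)} .$$

**Step 4: choose the vectors.** Take all $f_j\in\mathcal H_0$. Note $f_j^{(r)}=N_r^*\cdots N_1^*f_{j+r}$. If $f$ lies in $\mathcal H_{-i+1}\oplus\cdots$, the $\mathcal H_{-i}$-component of $N_i^*f$ is $A_{-i}$ applied to the $\mathcal H_{-i+1}$-component of $f$. So $y=A_{-k+1}\cdots A_{-1}f_k$. The $r$-th norm involves $f_j^{(r-1)}$ for $1\le j\le k-r+1$, so only $f_r,\dots,f_k$. The vector $f_r$ enters only through $j=1$, as $\Pi_{-r}N_r^*f_1^{(r-1)}=A_{-r}\cdots A_{-1}f_r$. All these products are invertible. Since $P_{-k}\not\ge 0$, choose $f_k$ with $\langle P_{-k}y,y\rangle<0$. Then choose $f_{k-1}$ to make the norm with $r=k-1$ vanish, then $f_{k-2}$ for $r=k-2$, and so on down to $f_1$. The result is $\Psi_k(T;f)=\langle P_{-k}y,y\rangle<0$. $\square$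

*Half of (c).* If all $P_{-j}>0$, then (a) holds for every $k$, and Bram–Halmos gives subnormality. For the converse, (b) shows that a $P_{-k}$ with a negative eigenvalue destroys subnormality. What is left is the boundary: could $P_{-k}$ be singular and $\ge 0$, with $T$ subnormal? We need a tool to exclude this, and the same tool serves for the classification.

## A conserved polynomial, and states of rank one

In this section a chain is a family of $B_n$ and $P_n>0$ for consecutive indices, possibly extended backward, satisfying (1) and (2). If $m$ is the smallest index, $P_{m-1}$ is the Hermitian matrix that (2) gives at $n=m$; it need not be positive. We call $(P_n,B_n)$ a state and put $\Delta_n=\det P_n$.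

**Lemma 1 (conserved polynomial).** The polynomial
$$Q(z,w):=\det\big(P_n-(B_n-z)(B_n^*-w)\big)=\det\big(P_{n-1}-(B_n^*-w)(B_n-z)\big)$$
is independent of $n$.

*Proof.* The two matrices coincide, by (2). To pass from $n$ to $n+1$, let $A=P_n^{1/2}$. By (1), $B_{n+1}=A^{-1}B_nA$ and $B_{n+1}^*=AB_n^*A^{-1}$, so
$$P_n-(B_{n+1}^*-w)(B_{n+1}-z)=A\big[1-(B_n^*-w)P_n^{-1}(B_n-z)\big]A .$$
By $\det(1-XY)=\det(1-YX)$ its determinant is $\det P_n\det\big(1-P_n^{-1}(B_n-z)(B_n^*-w)\big)$, which is the first expression for $n$. Only $P_n>0$ was used. $\square$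

For $a\in\mathbb C$ put $\tilde B_n=B_n-a$ and
$$L_n=P_n-\tilde B_n\tilde B_n^*=P_{n-1}-\tilde B_n^*\tilde B_n .$$
Then $Q(a,\bar a)=\det L_n$. Differentiating the determinant, with $\partial_z$ of the matrix equal to $\tilde B_n^*$ at $(a,\bar a)$, gives $\partial_zQ(a,\bar a)=\operatorname{tr}(\operatorname{adj}(L_n)\tilde B_n^*)$.

**Lemma 2.** Suppose $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$.
(i) For consecutive states, $L_n=0\iff L_{n+1}=0$.
(ii) If $L_n\ne 0$, there is an orthonormal basis $(k,k^\perp)$ in which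
$$\tilde B_n=\begin{pmatrix}0&u\\v&d\end{pmatrix},\qquad L_n=\lambda_n\begin{pmatrix}0&0\\0&1\end{pmatrix},\quad\lambda_n\ne 0 .$$
With $U_n=|u|^2$, $V_n=|v|^2$: $\Delta_n=U_n(V_n+\lambda_n)$ and $\det P_{n-1}=V_n(U_n+\lambda_n)$.
(iii) For the next state $d$ is unchanged, and
$$V_{n+1}=V_n+\lambda_n,\qquad \lambda_{n+1}=\lambda_nU_n/V_{n+1},\qquad U_{n+1}V_{n+1}=U_nV_n .$$

In (i) and (iii) the positivity of $P_{n+1}$ is not used: only $P_n>0$ enters, and $L_{n+1}=P_n-\tilde B_{n+1}^*\tilde B_{n+1}$.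

*Proof.* Write $A=P_n^{1/2}$, $P=P_n$, $\tilde B=\tilde B_n$, and drop other indices $n$. As in Lemma 1,
$$L_{n+1}=A\big(1-\tilde B^*P^{-1}\tilde B\big)A .$$

(i) This vanishes iff $\tilde B^*P^{-1}\tilde B=1$, in which case $\tilde B$ is invertible and $P=\tilde B\tilde B^*$. Conversely $P=\tilde B\tilde B^*$ makes $\tilde B$ invertible and gives $\tilde B^*P^{-1}\tilde B=1$.

(ii) $L=L_n\ne 0$ is Hermitian with determinant $0$, so $L=\lambda k^\perp k^{\perp*}$ with $\lambda\in\mathbb R\setminus\{0\}$ and $(k,k^\perp)$ orthonormal. Then $\operatorname{adj}L=\operatorname{tr}(L)-L=\lambda kk^*$, and $0=\operatorname{tr}(\operatorname{adj}(L)\tilde B^*)=\lambda\langle\tilde B^*k,k\rangle$, so $\langle\tilde Bk,k\rangle=0$. This is the stated form. Multiplying out,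
$$P_n=\tilde B\tilde B^*+L=\begin{pmatrix}|u|^2&u\bar d\\ \bar ud&|v|^2+|d|^2+\lambda\end{pmatrix},\qquad P_{n-1}=\tilde B^*\tilde B+L=\begin{pmatrix}|v|^2&\bar vd\\ v\bar d&|u|^2+|d|^2+\lambda\end{pmatrix},$$
and the two determinants are as stated.

(iii) Since $P>0$ we have $U>0$ and $V+\lambda>0$, and
$$P^{-1}=\frac1{U(V+\lambda)}\begin{pmatrix}V+|d|^2+\lambda&-u\bar d\\-\bar ud&U\end{pmatrix}.$$
Now $\tilde Bk=vk^\perp$ and $\tilde Bk^\perp=uk+dk^\perp$. From the matrix, $\langle P^{-1}\tilde Bk,\tilde Bk\rangle=V/(V+\lambda)$, and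
$$P^{-1}\tilde Bk^\perp=\frac1{U(V+\lambda)}\Big(\big(u(V+|d|^2+\lambda)-u|d|^2\big)k+\big(-|u|^2d+Ud\big)k^\perp\Big)=\frac1{\bar u}\,k .$$
So $\langle P^{-1}\tilde Bk^\perp,\tilde Bk^\perp\rangle=\frac1{\bar u}\bar u=1$ and $\langle P^{-1}\tilde Bk^\perp,\tilde Bk\rangle=0$. Therefore $1-\tilde B^*P^{-1}\tilde B=\mathrm{diag}\big(\frac{\lambda}{V+\lambda},0\big)$ and
$$L_{n+1}=\frac{\lambda}{V+\lambda}(Ak)(Ak)^*,\qquad \|Ak\|^2=P_{11}=U .$$
This gives $\lambda_{n+1}=\lambda U/(V+\lambda)$. The kernel of $L_{n+1}$ is spanned by $A^{-1}k^\perp$, since $\langle A^{-1}k^\perp,Ak\rangle=0$, and $\|A^{-1}k^\perp\|^2=(P^{-1})_{22}=1/(V+\lambda)$. In the new orthonormal basis $k'=A^{-1}k^\perp/\|A^{-1}k^\perp\|$, $k'^\perp=Ak/\|Ak\|$, and with $\tilde B_{n+1}=A^{-1}\tilde BA$,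
$$|v_{n+1}|^2=\frac{|\langle A^{-1}\tilde Bk^\perp,Ak\rangle|^2}{\|A^{-1}k^\perp\|^2\|Ak\|^2}=\frac{|\langle\tilde Bk^\perp,k\rangle|^2}{U/(V+\lambda)}=\frac{U}{U/(V+\lambda)}=V+\lambda .$$
By (ii) applied to $n+1$ (or directly from $P^{-1}\tilde Bk^\perp=\bar u^{-1}k$) the $(1,1)$ entry of $\tilde B_{n+1}$ is $0$. Since $\tilde B_{n+1}$ is similar to $\tilde B$, its trace $d$ and its determinant $-uv$ are conserved. So $d$ is unchanged and $U_{n+1}V_{n+1}=U_nV_n$. $\square$

*Proof of Theorem B(c), "only if".* **Step 1: subnormality passes to $T_{m-1}$ as long as $P_{m-1}>0$.** Let $m\le 0$, $S=T_m$ subnormal and $P:=P_{m-1}>0$. Let $\mathcal G=\mathcal H_m\oplus\mathcal H_{m+1}\oplus\cdots$ and write a normal extension as $N=\begin{pmatrix}S&X\\0&Y\end{pmatrix}$ on $\mathcal G\oplus\mathcal G'$. Comparing the first row of $N^*N$ and $NN^*$, normality gives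
$$XX^*=[S^*,S]=P\oplus 0,\qquad X^*S=YX^* .$$
By the first equation $X^*$ vanishes on $\mathcal H_{m+1}\oplus\cdots$, and $W=X^*P^{-1/2}|_{\mathcal H_m}$ is an isometry into $\mathcal G'$, since $W^*W=P^{-1/2}PP^{-1/2}=1$. Also $XW=P^{1/2}$. For $h\in\mathcal H_m$ we have $Sh=(B_mh,A_mh,0,\dots)$, and $X^*$ kills the second component, so
$$YW=X^*SP^{-1/2}=X^*B_mP^{-1/2}=WP^{1/2}B_mP^{-1/2}=WB_{m-1}.$$
Hence $N(Wh)=P^{1/2}h+WB_{m-1}h$. So $W\mathcal H_m\oplus\mathcal G$ is $N$-invariant, and $N$ restricted to it is unitarily equivalent to $T_{m-1}$. Thus $T_{m-1}$ is subnormal.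

**Step 2: at the first failure $P_{m-1}$ is singular, with an invariant kernel.** Let $T$ be subnormal and suppose that for some $m\le -1$ all $P_i$ with $i\ge m$ are positive definite, but $P_{m-1}$ is not. By Step 1, $T_m$ is subnormal, hence hyponormal, so $P_{m-1}\ge 0$ is singular. With $X,Y$ as in Step 1 for $S=T_m$, $\ker[T_m^*,T_m]=\ker X^*$ is $T_m$-invariant because $X^*S=YX^*$. So if $P_{m-1}h=0$, then $(B_mh,A_mh,0,\dots)\in\ker P_{m-1}\oplus\mathcal H_{m+1}\oplus\cdots$. That is, $\ker P_{m-1}$ is $B_m$-invariant. Hence there is a unit vector $q$ with $P_{m-1}q=0$ and $B_mq=\nu q$.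

**Step 3: exclude it with Lemma 2.** Take $a=\nu$. Then $\tilde B_mq=0$ and $L_mq=(P_{m-1}-\tilde B_m^*\tilde B_m)q=0$. If $L_m=0$, then $P_m=\tilde B_m\tilde B_m^*$ is singular, a contradiction. If $L_m\ne 0$, it is Hermitian of rank one with kernel spanned by $q$. So $Q(a,\bar a)=0$, and $\partial_zQ(a,\bar a)$ is a multiple of $\langle\tilde B_m^*q,q\rangle=0$. Lemma 2 applies with $k=q$ and $V_m=0$. Since $\Delta_m=U_m\lambda_m>0$, we get $\lambda_m>0$, then $V_{m+1}=\lambda_m>0$ and $U_{m+1}V_{m+1}=U_mV_m=0$. So $U_{m+1}=0$ and $\Delta_{m+1}=U_{m+1}(V_{m+1}+\lambda_{m+1})=0$. But $m+1\le 0$ and $P_{m+1}>0$, a contradiction. $\blacksquare$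

## The two classes of non-subnormal models

**Theorem C.** Let $T$ be a Putinar model of rank two, $C=[T^*,T]|_{\mathcal H_0}$, $c_1,c_2$ the eigenvalues of $B_0$, $Q(z,w)=\det\big(C-(B_0^*-w)(B_0-z)\big)$. Then $T$ is not subnormal iff (I) or (II) holds:

(I) for some $a\in\mathbb C$ and some orthonormal basis of $\mathcal H_0$,
$$B_0-a=\begin{pmatrix}0&u\\v&d\end{pmatrix},\qquad C=(B_0-a)^*(B_0-a)-\kappa\begin{pmatrix}0&0\\0&1\end{pmatrix},\qquad\kappa>0;$$

(II) $B_0$ is not normal and $Q(z,w)=\prod_{i=1}^2\big((z-c_i)(w-\bar c_i)-\rho_i^2\big)$ with $\rho_i>0$ and $|c_1-c_2|\ge\rho_1+\rho_2$.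

In (I) necessarily $|v|>|u|>0$, $\kappa<|u|^2$, $\kappa\le(|v|-|u|)^2$. Conversely all $a,u,v,d,\kappa$ with these restrictions and $\kappa>0$ give a (non-subnormal) model. Class (II) contains models that are not in (I).

The model of Theorem A is of type (I) with $a=d=0$, $u=\frac23$, $v=\frac32$, $\kappa=\frac7{36}$: indeed $B_0^*B_0=\mathrm{diag}(\frac94,\frac49)$ and $\frac49-\frac14=\frac7{36}$. Every model outside (I) and (II) is subnormal.

The proof has this shape. Type (I) is the Möbius recursion again, and we treat it first. For a general model we extract two scalars from each state and find that they move on a plane curve $\mu^2=R(s)$ with $R$ a quartic. Then we distinguish where $R$ has multiple roots.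

## Type (I): the Möbius recursion in general

Suppose a chain for indices $n\ge 0$ has $L_0\ne 0$ and $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$.

**Step 1: reduce to one variable.** By Lemma 2(i), $L_n\neq 0$ for all states. Since $\Delta_n=U_n(V_n+\lambda_n)>0$, we get $U_n>0$ and $V_{n+1}=V_n+\lambda_n>0$ for $n\ge 0$. The product $D^2:=U_nV_n$ is constant. It is positive, as one sees at $n=1$, so $V_0>0$ too; take $D>0$. By (2), $\operatorname{tr}P_n=U_n+V_n+|d|^2+\lambda_n$ is constant, so $\theta:=U_n+V_{n+1}$ is constant. Hence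
$$V_{n+1}=\theta-\frac{D^2}{V_n},\qquad\lambda_n=V_{n+1}-V_n=\theta-V_n-\frac{D^2}{V_n},\qquad\det P_{n-1}=V_n(U_n+\lambda_n)=V_n(\theta-V_n).\tag{4}$$
Since $\lambda_{n+1}=\lambda_nU_n/V_{n+1}$, the sign of $\lambda_n$ does not depend on $n$. Backward states, as long as they exist, are of the same form by Lemma 2(i), with the same $D,\theta,d$, and (4) holds for them. If $\theta\ge 2D$, let $0<V_-\le V_+$ be the roots of $V+D^2/V=\theta$, so that $V_-+V_+=\theta$, $V_-V_+=D^2$ and $\lambda_n=-(V_n-V_-)(V_n-V_+)/V_n$. The forward map $V\mapsto\theta-D^2/V$ is increasing on $(0,\infty)$, the backward map $V\mapsto D^2/(\theta-V)$ is increasing on $(-\infty,\theta)$, and both fix $V_\pm$.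

**Step 2: if $\lambda_0>0$, then $T$ is subnormal.** $\lambda_0>0$ says $V_0^2-\theta V_0+D^2<0$ with $V_0>0$. So $\theta>2D$ and $V_0\in(V_-,V_+)$. Suppose state $m\le 0$ exists and $V_m\in(V_-,V_+)$. Then $0<V_m<\theta$, so $\det P_{m-1}>0$. The trace of $P_{m-1}$ equals $\operatorname{tr}P_0>0$. So $P_{m-1}>0$, the state $m-1$ exists, and $V_{m-1}=D^2/(\theta-V_m)\in(V_-,V_+)$. By induction all backward $P$'s are positive definite, and Theorem B(c) applies.

**Step 3: if $\lambda_0<0$, then $T$ is not subnormal.** All $\lambda_n<0$, so $(V_n)_{n\ge 0}$ is positive and decreasing. Its limit $V_\infty$ is not $0$, since otherwise $V_{n+1}=\theta-D^2/V_n\to-\infty$. So $V_\infty>0$ is a fixed point and $\theta\ge 2D$. Suppose $T$ were subnormal. Then all $P_m>0$ by Theorem B(c), so (4) holds for all $m\in\mathbb Z$, $V_m>0$, and $\det P_{m-1}>0$ gives $V_m<\theta$. As $m\to-\infty$, $V_m$ increases to a fixed point $W\ge V_0>V_\infty$. So $V_\infty=V_-$,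 $W=V_+$ and $V_-<V_0\le V_+$, whence $\lambda_0\ge 0$, a contradiction. We also record that $\lambda_0<0$ means $V_0\notin[V_-,V_+]$. Since $V_0>V_\infty\ge V_-$, we get $V_0>V_+$.

**Step 4: class (I) and its restrictions.** If (I) holds, then $L_0=C-(B_0-a)^*(B_0-a)=-\kappa\,\mathrm{diag}(0,1)$. So $Q(a,\bar a)=\det L_0=0$, and $\partial_zQ(a,\bar a)=-\kappa\langle(B_0-a)^*e_1,e_1\rangle=0$. Here $\lambda_0=-\kappa<0$, so by Step 3 $T$ is not subnormal. Moreover $\theta=U_0+V_0+\lambda_0=|u|^2+|v|^2-\kappa$ and $D=|u||v|$, so $\theta\ge 2D$ says $\kappa\le(|v|-|u|)^2$. Also $U_0>0$ and $V_0>V_+\ge D$ give $|v|>|u|>0$. Finally $\det P_{-1}=V_0(U_0-\kappa)>0$ gives $\kappa<|u|^2$.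

**Step 5: conversely, such numbers give a model.** Let $|v|>|u|>0$, $0<\kappa<|u|^2$, $\kappa\le(|v|-|u|)^2$, and define $B_0$ and $C$ by the formulas in (I). Put $V_0=|v|^2$, $U_0=|u|^2$, $\lambda_0=-\kappa$, $D=|u||v|$, $\theta=U_0+V_0+\lambda_0\ge 2D$. Since $\lambda_0<0$, $V_0\notin[V_-,V_+]$; since $V_0>D\ge V_-$, in fact $V_0>V_+$. Also $V_0<\theta$ because $\kappa<|u|^2$. So $\det C=V_0(\theta-V_0)>0$ and $\operatorname{tr}C=\theta+|d|^2>0$, and $C>0$. Now go forward. Suppose $P_{n-1}>0$ and $B_n$ are constructed, of the form in Lemma 2(ii), with $U_nV_n=D^2$, $U_n+V_n+\lambda_n=\theta$ and $V_n\in(V_+,V_0]$. Put $P_n=P_{n-1}+[B_n,B_n^*]$. Its trace is $\operatorname{tr}C>0$. Its determinant is $U_n(V_n+\lambda_n)=U_nV_{n+1}=D^2V_{n+1}/V_n$, where $V_{n+1}:=V_n+\lambda_n=\theta-D^2/V_n\in(V_+,V_n)$, by monotonicity of the forward map and because $\lambda_n<0$ for $V_n>V_+$. So $P_n>0$, and Lemma 2(iii) gives the same form for $B_{n+1}$, with $U_{n+1}V_{n+1}=D^2$.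 The equality $U_{n+1}+V_{n+1}+\lambda_{n+1}=\theta$ holds because
$$V_{n+1}\lambda_{n+1}=\lambda_nU_n=(V_{n+1}-V_n)U_n=(\theta-U_n)U_n-D^2,\qquad V_{n+1}(\theta-V_{n+1})-D^2=(\theta-U_n)U_n-D^2,$$
using $V_{n+1}=\theta-U_n$. The matrices are bounded: $\operatorname{tr}P_n$ is constant, and $\|B_n-a\|^2\le U_n+V_n+|d|^2$ with $V_n\in(V_+,V_0]$, $U_n=D^2/V_n$. So we have a model, and it satisfies (I).

## Two scalars and a quartic

**Normalization.** Replace $T$ by $e^{i\varphi}(T-\tau)$ with $\tau=\frac12\operatorname{tr}B_0$. Then the $P_n$ are unchanged and subnormality is unaffected. (I) is preserved with $a$ replaced by $e^{i\varphi}(a-\tau)$ and $u,v,d$ multiplied by $e^{i\varphi}$. (II) is preserved because the new $Q$ at $\big(e^{i\varphi}(z-\tau),e^{-i\varphi}(w-\bar\tau)\big)$ equals the old $Q(z,w)$, while $(z-c_i)(w-\bar c_i)$ transforms in the same way. The $B_n$ are similar to each other, so we may assume, choosing $\varphi$,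
$$\operatorname{tr}B_n=0,\qquad B_n^2=\delta I,\qquad\delta\ge 0 .$$

**Coordinates.** We want numbers that decide whether $P_n>0$ and that satisfy a closed recursion. Let $\sigma=(\sigma_1,\sigma_2,\sigma_3)$ be the Pauli matrices; recall $(p\cdot\sigma)(q\cdot\sigma)=p\cdot q+i(p\times q)\cdot\sigma$, with bilinear products. Write
$$P_n=\tfrac t2+p_n\cdot\sigma,\quad p_n\in\mathbb R^3,\qquad B_n=b_n\cdot\sigma,\quad b_n=x_n+iy_n,\ x_n,y_n\in\mathbb R^3 .$$
Here $t=\operatorname{tr}P_n$, constant by (2), and $t>0$. From $b_n\cdot b_n=\delta$ we get $x_n\perp y_n$ and $|x_n|^2-|y_n|^2=\delta$. Put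
$$s_n=|y_n|^2\ge 0,\quad n_n=x_n\times y_n,\quad q_n=|b_n|^2=2s_n+\delta,\quad |n_n|^2=N(s_n),\quad N(s):=s(s+\delta).$$
Since $b\times\bar b=-2i\,x\times y$, we have $B_nB_n^*=q_n+2n_n\cdot\sigma$ and $B_n^*B_n=q_n-2n_n\cdot\sigma$. So (2) reads $p_n=p_{n-1}+4n_n$, and $B_n$ is normal iff $n_n=0$ iff $s_n=0$. For example, $B_n=\begin{pmatrix}0&u\\v&0\end{pmatrix}$ with $u,v>0$ has $\delta=uv$, $q_n=\frac12(u^2+v^2)$ and $s_n=\frac14(u-v)^2$. So $s_n$ measures the distance from normality. Our scalars will be $s_n$ and $\Delta_n=\det P_n$. Because $t>0$, along a chain $P_n>0\iff\Delta_n>0$.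

**Constants.** The number $\alpha+i\beta:=\frac12\operatorname{tr}(P_nB_n)=p_n\cdot b_n$ is constant, for two reasons. First, $\operatorname{tr}([B,B^*]B)=0$, so $\operatorname{tr}(P_{n+1}B_{n+1})=\operatorname{tr}(P_nB_{n+1})$. Second, $\operatorname{tr}(P_nB_{n+1})=\operatorname{tr}(P_nP_n^{-1/2}B_nP_n^{1/2})=\operatorname{tr}(P_nB_n)$. So $p_n\cdot x_n=\alpha$ and $p_n\cdot y_n=\beta$. Also $e:=Q(0,0)-\delta^2$ is constant by Lemma 1. We expand $Q$ with $\det(X-Y)=\det X-\operatorname{tr}(\operatorname{adj}X\,Y)+\det Y$, $X=P_n$, $Y=(B_n-z)(B_n^*-w)$, $\operatorname{adj}P_n=\frac t2-p_n\cdot\sigma$. The traces are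
$$\operatorname{tr}(\operatorname{adj}P_nB_nB_n^*)=tq_n-4p_n\cdot n_n,\quad\operatorname{tr}(\operatorname{adj}P_nB_n^*)=-2(\alpha-i\beta),\quad\operatorname{tr}(\operatorname{adj}P_nB_n)=-2(\alpha+i\beta),$$
and $\det Y=(z^2-\delta)(w^2-\delta)$. Together with the analogous expansion for the second form of $Q$ at $z=w=0$,
$$Q(z,w)=(z^2-\delta)(w^2-\delta)-tzw-2(\alpha-i\beta)z-2(\alpha+i\beta)w+e,\tag{5}$$
$$e=\Delta_n-tq_n+4p_n\cdot n_n=\Delta_{n-1}-tq_n-4p_{n-1}\cdot n_n .\tag{6}$$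
Abbreviate
$$\kappa_0=\alpha^2+\beta^2,\quad\Delta^\circ=e+t\delta,\quad c=\Delta^\circ-\tfrac{t^2}4,\quad g=\tfrac t4-\delta,\quad h=\tfrac{te}2+2\kappa_0,$$
$$m(s)=\Delta^\circ+2ts-8N(s),\qquad\mu_n=p_n\cdot n_n-2|n_n|^2 .$$
Inserting $p_n\cdot n_n=\mu_n+2N(s_n)$ and $p_{n-1}\cdot n_n=\mu_n-2N(s_n)$ in (6),
$$\Delta_n=m(s_n)-4\mu_n,\qquad\Delta_{n-1}=m(s_n)+4\mu_n .\tag{7}$$

**The curve.** Here we find a relation between $s_n$ and $\mu_n$ that does not depend on $n$. Expanding $p_n$ in the orthogonal basis $x_n,y_n,n_n$ gives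
$$N(s_n)|p_n|^2=\alpha^2s_n+\beta^2(s_n+\delta)+(p_n\cdot n_n)^2$$
if $s_n>0$. If $s_n=0$, then $y_n=0$, $n_n=0$, $\beta=0$, and both sides vanish. Also $|p_n|^2=\frac{t^2}4-\Delta_n=\frac{t^2}4-m(s_n)+4\mu_n$. With $N=N(s_n)$ the left side is $N(8N-2ts_n-c)+4N\mu_n$, and $(p_n\cdot n_n)^2=\mu_n^2+4N\mu_n+4N^2$. Therefore
$$\mu_n^2=R(s_n),\qquad R(s):=4N^2-N(2ts+c)-\alpha^2s-\beta^2(s+\delta),\tag{8}$$
a quartic with leading coefficient $4$ and $R(0)=-\beta^2\delta\le 0$. By (7), $(s_n,\Delta_n)$ and $(s_n,\Delta_{n-1})$ are zeros of $\mathcal F(s,\Delta):=(\Delta-m(s))^2-16R(s)$. In the expansion the terms in $N^2$ and in $tsN$ cancel, and what remains is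
$$(\Delta-\Delta^\circ)^2-2(\Delta-\Delta^\circ)(2ts-8N)+4t^2s^2+16cN+16\kappa_0s+16\beta^2\delta .$$
With $N=s^2+\delta s$ the coefficient of $s^2$ is $16(\Delta-\Delta^\circ)+4t^2+16c=16\Delta$. The coefficient of $s$ is
$$-16g(\Delta-\Delta^\circ)+16c\delta+16\kappa_0=-16g\Delta+4t\Delta^\circ-4t^2\delta+16\kappa_0=-16g\Delta+8h .$$
Hence
$$\mathcal F(s,\Delta)=16\Delta s^2+(8h-16g\Delta)s+(\Delta-\Delta^\circ)^2+16\beta^2\delta,\qquad h=2g\Delta^\circ+2(c\delta+\kappa_0).\tag{9}$$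

**The recursion.** We now find $s_{n+1}$ from $(s_n,\Delta_n)$. By (1), $2q_{n+1}=\operatorname{tr}(B_{n+1}B_{n+1}^*)=\operatorname{tr}(P_n^{-1}B_nP_nB_n^*)$, and $\Delta_nP_n^{-1}=\operatorname{adj}P_n=t-P_n$, so
$$2\Delta_nq_{n+1}=t\operatorname{tr}(P_nB_n^*B_n)-\operatorname{tr}(P_nB_nP_nB_n^*).$$
First, $\operatorname{tr}(P_nB_n^*B_n)=tq_n-4p_n\cdot n_n=\Delta_n-e$ by (6). Second, $B_nP_n+P_nB_n=tB_n+2p_n\cdot b_n$ gives $B_nP_n=\operatorname{adj}(P_n)B_n+2(\alpha+i\beta)$. Hence $P_nB_nP_n=\Delta_nB_n+2(\alpha+i\beta)P_n$ and $\operatorname{tr}(P_nB_nP_nB_n^*)=2q_n\Delta_n+4\kappa_0$. So $\Delta_n(q_n+q_{n+1})=\frac t2(\Delta_n-e)-2\kappa_0$. Inserting $q=2s+\delta$, and adding the two equations in (7),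
$$s_n+s_{n+1}=g-\frac h{2\Delta_n},\qquad\Delta_{n-1}+\Delta_n=2m(s_n).\tag{10}$$
By (9) the roots of the quadratic $\mathcal F(\cdot,\Delta_n)$ have exactly this sum, and $s_n$ is one of them. So $s_n,s_{n+1}$ are the two roots of $\mathcal F(\cdot,\Delta_n)$, and $\Delta_{n-1},\Delta_n$ are the two roots of $\mathcal F(s_n,\cdot)$. The chain walks on the curve $\mathcal F=0$ by switching alternately to the other root in $s$ and to the other root in $\Delta$. The same holds for backward states.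

**Lemma 3 (reflection).** If $\Delta_{n-1}=\Delta_n$ for some $n\ge 0$ (equivalently $\mu_n=0$; in particular if $s_n=0$), then $T$ is subnormal.

*Proof.* The equivalence is (7), and $s_n=0$ gives $n_n=0$, so $\mu_n=0$. We show $s_{n-i}=s_{n+i}$ and $\Delta_{n-1-i}=\Delta_{n+i}>0$ for $i\ge 0$. For $i=0$ this is the hypothesis. Given it for $i$, the state $n-1-i$ exists, and by (10)
$$s_{n-i-1}=g-\frac h{2\Delta_{n-i-1}}-s_{n-i}=g-\frac h{2\Delta_{n+i}}-s_{n+i}=s_{n+i+1},$$
$$\Delta_{n-2-i}=2m(s_{n-1-i})-\Delta_{n-1-i}=2m(s_{n+i+1})-\Delta_{n+i}=\Delta_{n+i+1}>0 .$$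
So all backward $P$'s are defined and positive definite, and Theorem B(c) applies. $\square$

This contains Proposition 1 and says more: reflection works whenever $\mu_n=0$.

**Standing assumption for "only if".** In the next three sections, except where we prove that (II) implies non-subnormality, $T$ is non-subnormal. By Lemma 3, $s_n>0$ and $R(s_n)=\mu_n^2>0$ for all $n\ge 0$. We distinguish whether $R$ has a multiple root at some $s^\circ>0$, has a multiple root at $0$, or has no multiple root in $[0,\infty)$.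

## A multiple root of $R$ at $s^\circ>0$ forces (I)

**Step 1: build an auxiliary state from the double root.** The point is that a double root of $R$ makes $Q$ singular at a point $(a,\bar a)$, so that Lemma 2 applies. Since $N(s^\circ)>0$, the function
$$G=\frac RN=4N-2ts-c-\frac{\alpha^2}{s+\delta}-\frac{\beta^2}s$$
satisfies $G(s^\circ)=G'(s^\circ)=0$. Put $a=-\frac{\alpha}{2(s^\circ+\delta)}-\frac{i\beta}{2s^\circ}$. Then $G'(s)=4(2s+\delta)-2t+\frac{\alpha^2}{(s+\delta)^2}+\frac{\beta^2}{s^2}$, so $G'(s^\circ)=0$ reads $\frac t2=2s^\circ+\delta+|a|^2$. With $e_1,e_2$ the first two standard vectors of $\mathbb R^3$, let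
$$x^\circ=\sqrt{s^\circ+\delta}\,e_1,\quad y^\circ=\sqrt{s^\circ}\,e_2,\quad b^\circ=x^\circ+iy^\circ,\quad n^\circ=x^\circ\times y^\circ,\quad B^\circ=b^\circ\cdot\sigma,\quad P^\circ=(B^\circ-a)(B^\circ-a)^* .$$
Expanding, and using $\bar ab^\circ+a\overline{b^\circ}=2\operatorname{Re}(a)x^\circ+2\operatorname{Im}(a)y^\circ$,
$$P^\circ=(2s^\circ+\delta+|a|^2)+\big(2n^\circ-2\operatorname{Re}(a)x^\circ-2\operatorname{Im}(a)y^\circ\big)\cdot\sigma=\tfrac t2+p^\circ\cdot\sigma,\qquad p^\circ=\frac{\alpha x^\circ}{|x^\circ|^2}+\frac{\beta y^\circ}{|y^\circ|^2}+2n^\circ .$$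

**Step 2: it has the same constants as the chain.** We read off $\operatorname{tr}P^\circ=t$, $p^\circ\cdot b^\circ=\alpha+i\beta$ and $p^\circ\cdot n^\circ=2N$, where $N=N(s^\circ)$. By $R(s^\circ)=0$,
$$N|p^\circ|^2=\alpha^2s^\circ+\beta^2(s^\circ+\delta)+4N^2=8N^2-N(2ts^\circ+c),$$
so $|p^\circ|^2=8N-2ts^\circ-c$ and
$$\det P^\circ-t(2s^\circ+\delta)+4p^\circ\cdot n^\circ=\tfrac{t^2}4-(8N-2ts^\circ-c)-2ts^\circ-t\delta+8N=\tfrac{t^2}4+c-t\delta=e .$$
The expansion that led to (5) used only these data. So $Q(z,w)=\det\big(P^\circ-(B^\circ-z)(B^{\circ*}-w)\big)$. The $2\times 2$ matrix inside vanishes at $(a,\bar a)$, so $Q$ vanishes there to second order, and $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$.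

**Step 3: apply Lemma 2 to $T$ itself.** If $L_0=0$, then $P_0=\tilde B_0\tilde B_0^*$ and $P_{-1}=\tilde B_0^*\tilde B_0$, so $\Delta_{-1}=\Delta_0$ and $T$ is subnormal by Lemma 3, a contradiction. So $L_0\ne 0$, and $\lambda_0>0$ would give subnormality by Step 2 of the section on type (I). Hence $\lambda_0<0$. By Lemma 2(ii), $C=P_{-1}=\tilde B_0^*\tilde B_0+L_0$ has the form (I) with $\kappa=-\lambda_0$.

## A multiple root of $R$ at $0$, and class (II)

**Step 1: simplify $\mathcal F$.** Suppose $R(0)=R'(0)=0$. From (8), $R(0)=-\beta^2\delta$ and $R'(0)=-\delta c-\kappa_0$, so $\beta^2\delta=0$ and $\delta c+\kappa_0=0$. By (9), $h=2g\Delta^\circ$, and with $\varepsilon=\Delta-\Delta^\circ$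
$$\mathcal F=16\Delta s^2-16g\varepsilon s+\varepsilon^2 .\tag{11}$$

**Step 2: a coordinate in which the walk is a Möbius map.** For $s_n>0$ put
$$Y_n=\frac{\Delta_n-\Delta^\circ}{16s_n},\qquad Y_n^-=\frac{\Delta_{n-1}-\Delta^\circ}{16s_n},\qquad\eta=\frac{\Delta^\circ}{16},\qquad\varepsilon_n=\Delta_n-\Delta^\circ .$$
Substitute $\varepsilon=16sY$ in (11).

(a) Dividing by $16s^2$ gives $\Delta-16gY+16Y^2=0$. So $\Delta_n=16Y_n(g-Y_n)$ and $\Delta_{n-1}=16Y_n^-(g-Y_n^-)$.

(b) With $\Delta=\Delta^\circ+16sY$ we get $\mathcal F(s_n,\Delta^\circ+16s_nY)=256s_n^2\big(Y^2-(g-s_n)Y+\eta\big)$, whose roots are $Y_n,Y_n^-$. So $Y_nY_n^-=\eta$ and $Y_ns_n=gY_n-Y_n^2-\eta$.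

(c) Let $s_n,s_{n+1}>0$ and $\Delta_n>0$. Then $\varepsilon_n\ne 0$, since otherwise $0=\mathcal F(s_n,\Delta_n)=16\Delta_ns_n^2$. The roots $s_n,s_{n+1}$ of (11) at $\Delta=\Delta_n$ are $s=\varepsilon_n/(16Y)$ with $Y=Y_n$ and $Y=Y_{n+1}^-$ respectively. In terms of $Y$, (11) becomes $Y^2-gY+\Delta_n/16=0$. So $Y_n+Y_{n+1}^-=g$, and with (b) for $n+1$, $Y_{n+1}(g-Y_n)=\eta$.

**Step 3: $g\ge 0$ is impossible for non-subnormal $T$.** If $g=0$, then $\Delta_0=-16Y_0^2\le 0$ by (a), impossible. Let $g>0$. By (a), $0<Y_n<g$ for $n\ge 0$, so $\eta>0$ by (c). By (b), $s_0>0$ gives $gY_0-Y_0^2-\eta>0$, so $Y_0\in(Y_-,Y_+)$, where $Y_\pm$ are the roots of $Y^2-gY+\eta$; they lie in $(0,g)$. Suppose the state $m\le 0$ exists, $s_m>0$ and $Y_m\in(Y_-,Y_+)$. Then $Y_m^-=\eta/Y_m\in(Y_-,Y_+)$ because $\eta=Y_-Y_+$, and so $\Delta_{m-1}>0$ by (a). The state $m-1$ exists. The product of the roots of (11) at $\Delta_{m-1}$ gives $s_{m-1}s_m=\varepsilon_{m-1}^2/(16\Delta_{m-1})$,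 which is positive since $\varepsilon_{m-1}=16s_mY_m^-\ne 0$. So $s_{m-1}>0$. By (c), $Y_{m-1}=g-Y_m^-\in(Y_-,Y_+)$ because $Y_-+Y_+=g$. By induction all backward $\Delta$'s are positive and $T$ is subnormal, a contradiction.

**Step 4: $g<0$ gives (II).** Put $\gamma=-g>0$ and $Z_n=-Y_n$. By (a), $\Delta_n=16Z_n(\gamma-Z_n)$, so $Z_n\in(0,\gamma)$. By (b) and (c),
$$Z_{n+1}(\gamma-Z_n)=\eta>0,\qquad Z_ns_n=Z_n^2-\gamma Z_n+\eta,\qquad Z_{n+1}-Z_n=\frac{Z_ns_n}{\gamma-Z_n}>0 .\tag{12}$$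
So $Z_n$ increases, and its limit is a root of $Z^2-\gamma Z+\eta$; hence $\gamma\ge 2\sqrt\eta$. Since $\delta>\frac t4>0$, we have $\beta=0$ and $\alpha^2=\kappa_0=-\delta c$. The numbers $\frac t2\pm\frac\alpha{\sqrt\delta}$ have sum $t>0$ and product $\frac{t^2}4-\frac{\alpha^2}\delta=\frac{t^2}4+c=\Delta^\circ=16\eta>0$. So they are positive: call them $\rho_1^2$ (sign $+$) and $\rho_2^2$ (sign $-$), $\rho_i>0$. We multiply out
$$\big((z-\sqrt\delta)(w-\sqrt\delta)-\rho_1^2\big)\big((z+\sqrt\delta)(w+\sqrt\delta)-\rho_2^2\big).$$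
The $zw$-coefficient outside $(z^2-\delta)(w^2-\delta)$ is $-(\rho_1^2+\rho_2^2)=-t$. The coefficient of $z$, and likewise of $w$, is $-\sqrt\delta(\rho_1^2-\rho_2^2)=-2\alpha$. The constant outside $\delta^2$ is $-\delta t+\rho_1^2\rho_2^2=-\delta t+\Delta^\circ=e$. By (5) the product is $Q$. The eigenvalues of $B_0$ are $c_{1,2}=\pm\sqrt\delta$. Finally $\delta-\frac t4=\gamma\ge 2\sqrt\eta=\frac12\rho_1\rho_2$ says $4\delta\ge\rho_1^2+\rho_2^2+2\rho_1\rho_2=(\rho_1+\rho_2)^2$, i.e. $|c_1-c_2|\ge\rho_1+\rho_2$. Since $s_0>0$, $B_0$ is not normal. This is (II).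

**Step 5: (II) implies that $T$ is not subnormal.** Let $T$ be any model with (II), normalized, $c_1=\sqrt\delta$, $c_2=-\sqrt\delta$. As $|c_1-c_2|\ge\rho_1+\rho_2>0$, $\delta>0$. Comparing with (5), by the multiplication in Step 4,
$$t=\rho_1^2+\rho_2^2,\quad\beta=0,\quad\alpha=\tfrac{\sqrt\delta}2(\rho_1^2-\rho_2^2),\quad\Delta^\circ=\rho_1^2\rho_2^2,\quad c=\Delta^\circ-\tfrac{t^2}4=-\tfrac14(\rho_1^2-\rho_2^2)^2 .$$
So $\delta c+\alpha^2=0$, hence $R(0)=R'(0)=0$ and Steps 1 and 2 apply. Also $g=\frac t4-\delta\le\frac t4-\frac14(\rho_1+\rho_2)^2=-\frac12\rho_1\rho_2<0$, and $\eta=\Delta^\circ/16>0$.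

No $s_m$ vanishes. If $s_m=0$, then (11) at $s=0$ is $\varepsilon^2$, so $\Delta_m=\Delta_{m-1}=\Delta^\circ$. Then $\mathcal F(\cdot,\Delta^\circ)=16\Delta^\circ s^2$ has only the root $0$, so the neighbors $s_{m\pm 1}$, where defined, vanish too. This would propagate to $s_0=0$, but $s_0>0$ because $B_0$ is not normal.

If $T$ were subnormal, all states $m\in\mathbb Z$ would exist with $\Delta_m>0$ and $s_m>0$. So (12) would hold on $\mathbb Z$ with $Z_m\in(0,\gamma)$. Then $Z_m$ is strictly increasing on $\mathbb Z$. Its limits at $\pm\infty$ are roots of $Z^2-\gamma Z+\eta$, by passing to the limit in $Z_{n+1}(\gamma-Z_n)=\eta$, and they are distinct: $Z_-<Z_0<Z_+$. But then $Z_0s_0=Z_0^2-\gamma Z_0+\eta<0$, a contradiction. $\square$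

## No multiple root in $[0,\infty)$: every model is subnormal

We assume $T$ non-subnormal and derive a contradiction. Since $R(0)\le 0$ and $R\to+\infty$ at $\pm\infty$, $R$ has a largest real root $s^*\ge 0$ and a smallest real root $s_*\le 0$. The root $s^*$ is simple, being in $[0,\infty)$. If $s_*=s^*$, this would be $0$ and the only real root, with $R>0$ on both sides, hence not simple. So $s_*<s^*$. Since $R(s_n)>0$, either $s_n>s^*$ for some $n\ge 0$, or $s_n<s^*$ for all $n\ge 0$.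

### The unbounded part of the curve

We show that $s_n>s^*$ is impossible for every $n\ge 0$. The idea is to parametrize the curve $\mu^2=R(s)$ by a time $u$ such that the walk becomes a translation $u\mapsto u-2T_1$. A translation must eventually leave the piece of the curve with $s>0$.

**Step 1: a flow on the completed curve.** Let $E=\{(s,\mu)\in\mathbb R^2:\mu^2=R(s)\}$ and $\hat E=\{(w,\zeta)\in\mathbb R^2:\zeta^2=\hat R(w)\}$, $\hat R(w)=w^4R(1/w)$, $\hat R(0)=4$. Glue them by $w=1/s$, $\zeta=-\mu/s^2$ for $s\ne 0$. The result $\bar E$ is $E$ with two points $(w,\zeta)=(0,\pm 2)$ added. It is compact, being the union of the parts $|s|\le 1$ and $|w|\le 1$, and it is Hausdorff, since a point with $s=0$ and a point with $w=0$ are separated by $|s|<1$ and $|w|<1$. Consider the equations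
$$s'=\mu,\ \mu'=\tfrac12R'(s)\quad\text{on }E,\qquad\qquad w'=\zeta,\ \zeta'=\tfrac12\hat R'(w)\quad\text{on }\hat E .$$
Each preserves its curve, e.g. $(\mu^2-R(s))'=2\mu\cdot\frac12R'-R'\mu=0$. They agree on the overlap: $w'=-s'/s^2=-\mu/s^2=\zeta$, and
$$\zeta'=-\frac{\mu'}{s^2}+\frac{2\mu s'}{s^3}=-\frac{R'(s)}{2s^2}+\frac{2R(s)}{s^3}=\tfrac12\big(4w^3R(1/w)-w^2R'(1/w)\big)=\tfrac12\hat R'(w),$$
where $\mu^2=R(s)$ was used. By compactness there is a uniform existence time, so solutions on $\bar E$ exist for all real times. They are unique and real-analytic in the charts.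

**Step 2: the solution through $(s^*,0)$.** Let $\gamma(u)=(s(u),\mu(u))$ be the solution with $\gamma(0)=(s^*,0)$. (This $\gamma$ is a curve, not the number $\gamma$ of the previous section.) The reversed curve $(s(-u),-\mu(-u))$ solves the same equations with the same initial value, so $\gamma(-u)=(s(u),-\mu(u))$. Put
$$T_1=\int_{s^*}^\infty\frac{ds}{\sqrt{R}}<\infty,\qquad T_2=\int_{-\infty}^{s_*}\frac{ds}{\sqrt R}\in(0,\infty];$$
$T_1$ is finite because $s^*$ is a simple root and $R\sim 4s^4$. We have $\mu'(0)=\frac12R'(s^*)>0$, so $\mu>0$ for small $u>0$. On $(0,T_1)$, $s$ increases from $s^*$ to $\infty$ with $\mu=\sqrt{R(s)}>0$. At $u=T_1$, $w=0$ and $\zeta=-2$. Since $w'=-2$ there, $w$ becomes negative. On $(T_1,T_1+T_2)$ we have $\mu=-\zeta s^2>0$, and $s$ increases from $-\infty$ toward $s_*$. If $T_2=\infty$, then $s(u)<s_*\le 0$ for all $u>T_1$. If $T_2<\infty$, then $\gamma(T_1+T_2)=(s_*,0)$, and by the same uniqueness argument $\gamma(T_1+T_2+v)$ and $\gamma(T_1+T_2-v)$ differ only in the sign of $\mu$. The two reflections compose to give the period $\Lambda=2T_1+2T_2$. In one period, $s\geq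 s^*$ on $(-T_1,T_1)$ and $s\le s_*\le 0$ on $(T_1,T_1+2T_2)$. Hence
$$\{u:0<s(u)<\infty\}\subset\bigcup_{j\in\mathbb Z}(j\Lambda-T_1,j\Lambda+T_1),\quad\text{or }\subset(-T_1,T_1)\text{ if }T_2=\infty .\tag{13}$$
Every point of $E$ with $s>s^*$ is $\gamma(u)$ for some $u\in(-T_1,T_1)$, namely one of $\gamma(\pm u)$ with $s(u)=s$.

**Step 3: switching the root in $s$ is the reflection $u\mapsto 2T_1-u$.** Real-analyticity of $s$ where finite and of $w=1/s$ near the poles means that $s$, $\mu=s'$ and $\Delta(u):=m(s(u))-4\mu(u)$ are meromorphic on a connected neighborhood of $\mathbb R$ in $\mathbb C$, which we may take symmetric under $u\mapsto 2T_1-u$. We claim, as meromorphic functions,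
$$\Delta(2T_1-u)=\Delta(u),\qquad s(u)+s(2T_1-u)=g-\frac h{2\Delta(u)} .\tag{14}$$
Near $T_1$, $w\sim-2(u-T_1)$, so $s\sim-\frac1{2(u-T_1)}$, $\mu\sim 2s^2$ and $\Delta\sim-8s^2-8s^2=-16s^2$. Thus $\Delta\sim-4(u-T_1)^{-2}$ has a double pole. So $\Delta=-4/\tau^2$ for a real-analytic local coordinate $\tau\sim u-T_1$. Sending $\tau$ to $-\tau$ defines an analytic involution $u\mapsto\hat u$ near $T_1$, fixing $T_1$, with $\Delta(\hat u)=\Delta(u)$. For real $u\ne T_1$ near $T_1$, $u$ and $\hat u$ lie on opposite sides of $T_1$, so $s(u)$ and $s(\hat u)$ have opposite signs. Since $(\Delta-m(s))^2=16\mu^2=16R(s)$ along $\gamma$, both are roots of $\mathcal F(\cdot,\Delta(u))$, with $\Delta(u)\ne 0$. They are distinct, so they are the two roots, and $\mathcal F_s$ takes opposite nonzero values at them. Differentiating $\mathcal F(s(u),\Delta(u))=0$, with $\mathcal F_\Delta=2(\Delta-m)=-8\mu$ and $s'=\mu\ne 0$, gives $\Delta'(u)=\frac18\mathcal F_s$. Hence $\Delta'(\hat u)=-\Delta'(u)$.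 Differentiating $\Delta(\hat u)=\Delta(u)$ gives $\Delta'(\hat u)\,\frac{d\hat u}{du}=\Delta'(u)$, so $\frac{d\hat u}{du}=-1$ and $\hat u=2T_1-u$. This proves (14) near $T_1$, the second part being the sum of roots in (9). By the identity theorem (14) holds everywhere.

**Step 4: the walk is a translation.** Suppose $(s_n,\mu_n)=\gamma(u_n)$, with $\Delta_n>0$. By (7), $\Delta(u_n)=\Delta_n$. By (10) and (14), $s_{n+1}=g-\frac h{2\Delta_n}-s_n=s(2T_1-u_n)$, which in particular is finite. Moreover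
$$m(s_{n+1})-4\mu(2T_1-u_n)=\Delta(2T_1-u_n)=\Delta_n=m(s_{n+1})+4\mu_{n+1},$$
so $\gamma(2T_1-u_n)=(s_{n+1},-\mu_{n+1})$, and by the symmetry of $\gamma$, $(s_{n+1},\mu_{n+1})=\gamma(u_n-2T_1)$.

**Step 5: contradiction.** Let $s_n>s^*$ and $u_n\in(-T_1,T_1)$ with $(s_n,\mu_n)=\gamma(u_n)$. By Step 4, $(s_{n+j},\mu_{n+j})=\gamma(u_n-2jT_1)$ for all $j\ge 0$, and all $s_{n+j}\in(0,\infty)$. If $T_2=\infty$, then $u_n-2T_1<-T_1$ already contradicts (13). If $T_2<\infty$, let $v_j\in(-T_1,T_1)$ be the representative of $u_n-2jT_1$ modulo $\Lambda$ that (13) provides. Then $v_{j+1}=v_j-2T_1+i\Lambda$ for an integer $i$. Since $v_j-2T_1<-T_1$, $i\ge 1$. If $i\ge 2$, then $v_{j+1}\ge v_j-2T_1+2\Lambda=v_j+2T_2+\Lambda>T_1$, which is impossible. So $v_{j+1}=v_j+2T_2$ for all $j$, and $v_j$ is unbounded, a contradiction.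

### The oval

It remains to exclude that $s_n<s^*$ for all $n\ge 0$. Here the walk is trapped on a compact component of the curve, and the trap also works backward.

**Step 6: all four roots are real and simple.** Let $(a,b)$ be the component of $\{R>0\}\cap(0,s^*)$ containing $s_0$. Here $a\ge 0$ is a root: if $a=0$, continuity gives $R(0)\ge 0$, and $R(0)\le 0$. As $s^*$ is simple, $R<0$ just to its left, so $b<s^*$, and $b$ is a root. If $s_*=a$, then $a=0$ is a simple root with $R>0$ on its right, so $R<0$ just left of $0$. Since $R\to+\infty$ at $-\infty$, there is a smaller root, a contradiction. So $s_*<a<b<s^*$ are all the roots of the quartic, all simple, and $\{R>0\}=(-\infty,s_*)\cup(a,b)\cup(s^*,\infty)$. Hence all $s_n\in(a,b)$, $n\ge 0$.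

**Step 7: the switch in $s$ maps the oval to itself.** Let $\Gamma=\{(s,\mu):a\le s\le b,\ \mu^2=R(s)\}$, a topological circle, open and closed in $E$. On $\Gamma$ let $\Delta(s,\mu)=m(s)-4\mu$, and where $\Delta\ne 0$ let
$$\iota(s,\mu)=(s',\mu'),\qquad s'=g-\frac h{2\Delta}-s,\qquad\mu'=\tfrac14(m(s')-\Delta).$$
Since $s'$ is the other root of $\mathcal F(\cdot,\Delta)$, $(\Delta-m(s'))^2=16R(s')$, so $\iota(s,\mu)\in E$; and $\iota$ is continuous. Let $X_0=(s_0,\mu_0)$, where $\Delta(X_0)=\Delta_0>0$, and let $I'$ be the component of $\{\Delta\ne 0\}\subset\Gamma$ containing $X_0$. By (10) and (7), $\iota(X_0)=(s_1,-\mu_1)\in\Gamma$. By connectedness $\iota(I')\subset\Gamma$. So $s$ and $s'$ lie in $[a,b]$ on $I'$, and $\frac h{2\Delta}=g-s-s'$ is bounded on $I'$.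

Suppose $I'\ne\Gamma$. Then $I'$ has a boundary point in $\Gamma$, and there $\Delta=0$. Boundedness of $h/\Delta$ near it forces $h=0$. By (9), $\mathcal F(s,0)=\Delta^{\circ 2}+16\beta^2\delta$ is then constant in $s$, and it vanishes at the boundary point. So $m(s)^2=16R(s)$ identically, and every root of $R$ is multiple, contrary to Step 6. Thus $I'=\Gamma$, $\Delta>0$ on $\Gamma$, and $\iota(\Gamma)\subset\Gamma$.

**Step 8: go backward.** The point $(s_0,-\mu_0)\in\Gamma$ has $\Delta$-value $m(s_0)+4\mu_0=\Delta_{-1}$. By (10), $\iota$ maps it to a point with first coordinate $g-\frac h{2\Delta_{-1}}-s_0=s_{-1}$ and second coordinate $\frac14(m(s_{-1})-\Delta_{-1})=\mu_{-1}$. So $(s_{-1},\mu_{-1})\in\Gamma$, hence $(s_{-1},-\mu_{-1})\in\Gamma$. The $\Delta$-value of the latter is $m(s_{-1})+4\mu_{-1}=\Delta_{-2}$, and it is positive since $\Delta>0$ on $\Gamma$. Repeating, $\Delta_m>0$ and so $P_m>0$ for all $m<0$. By Theorem B(c), $T$ is subnormal,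 a contradiction.

So a non-subnormal model is in (I) or (II). Together with Steps 4 and 5 of the section on type (I) and Step 5 of the previous section, this proves Theorem C except for its last assertion. $\square$

## A model of type (II) that is not of type (I)

**Step 1: the data.** Let
$$C=\mathrm{diag}(\tfrac32,\tfrac12),\qquad B_0=\begin{pmatrix}0&\frac7{4\sqrt3}\\ \frac{3\sqrt3}4&0\end{pmatrix}.$$
Then $B_0B_0^*=\mathrm{diag}(\frac{49}{48},\frac{81}{48})$, $B_0^*B_0=\mathrm{diag}(\frac{81}{48},\frac{49}{48})$, and $P_0=C+[B_0,B_0^*]=\mathrm{diag}(\frac56,\frac76)>0$. So $t=2$, $\delta=\frac7{4\sqrt3}\cdot\frac{3\sqrt3}4=\frac{21}{16}$, and $\alpha=\beta=0$ because $\operatorname{tr}(P_0B_0)=0$. Next, $Q(0,0)=\det(C-B_0^*B_0)=(-\frac3{16})(-\frac{25}{48})=\frac{25}{256}$, so $e=\frac{25}{256}-\frac{441}{256}=-\frac{13}8$, $\Delta^\circ=-\frac{13}8+\frac{21}8=1$ and $c=1-1=0$. By (5), with $\epsilon=\sqrt\delta=\frac{\sqrt{21}}4$,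
$$Q=\big((z-\epsilon)(w-\epsilon)-1\big)\big((z+\epsilon)(w+\epsilon)-1\big),$$
because the right side has $t=1+1$, $\alpha=\beta=0$ and $e=-2\delta+1=-\frac{13}8$. Here $|c_1-c_2|=2\epsilon=\frac{\sqrt{21}}2>2=\rho_1+\rho_2$.

Since $\beta^2\delta=0$ and $\delta c+\kappa_0=0$, the formulas for a multiple root at $0$ apply, with $\gamma=\delta-\frac t4=\frac{13}{16}$, $\eta=\frac1{16}$. From $q_0=\frac12(\frac{49}{48}+\frac{81}{48})=\frac{65}{48}$ we get $s_0=\frac12(\frac{65}{48}-\frac{63}{48})=\frac1{48}$. Also $\Delta_0=\frac{35}{36}$, so $Z_0=-\frac{\Delta_0-1}{16s_0}=\frac1{36}\cdot 3=\frac1{12}$. The polynomial $Z^2-\gamma Z+\eta$ has roots $Z_\pm=\frac{13\pm\sqrt{105}}{32}$. Since $Z_0^2-\gamma Z_0+\eta=\frac1{576}>0$ and $Z_0<\frac\gamma2$, we have $0<Z_0<Z_-$.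

**Step 2: the forward chain exists.** Suppose $P_n>0$, $s_n>0$, $Z_n\in(0,Z_-)$ and $\Delta_n=16Z_n(\gamma-Z_n)>0$. Define $B_{n+1}$ by (1) and $P_{n+1}$ by (2). The product of the roots of (11) gives $s_{n+1}=\varepsilon_n^2/(16\Delta_ns_n)>0$, since $\varepsilon_n=-16s_nZ_n\ne 0$. By (c) and (b), $Z_{n+1}=\eta/(\gamma-Z_n)$. This map is increasing on $(0,\gamma)$, positive, and fixes $Z_-$, so $Z_{n+1}\in(0,Z_-)$. By (a), $\Delta_{n+1}=16Z_{n+1}(\gamma-Z_{n+1})>0$, and with $\operatorname{tr}P_{n+1}=2$ we get $P_{n+1}>0$.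

**Step 3: it is a model of type (II).** By (12), $Z_n\ge Z_0>0$, so $s_n=Z_n+\eta/Z_n-\gamma$ is bounded. Hence so is $\|B_n\|^2\le 2q_n=4s_n+2\delta$, and $\operatorname{tr}P_n=2$ bounds the $A_n$. With $C>0$, the first section shows that this is a model. $B_0$ is not normal, so (II) holds and $T$ is not subnormal.

**Step 4: it is not of type (I).** By Step 4 of the section on type (I), a model of type (I) has a point $a$ with $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$. Here the two factors of $Q$ at $(a,\bar a)$ are $|a-\epsilon|^2-1$ and $|a+\epsilon|^2-1$. The circles $|z-\epsilon|=1$ and $|z+\epsilon|=1$ are disjoint because $2\epsilon>2$, so if $Q(a,\bar a)=0$, exactly one factor vanishes, say the one with center $\pm\epsilon$. Then $\partial_zQ(a,\bar a)$ is the other, nonzero factor times $\bar a\mp\epsilon$, which has modulus $1$. So $\partial_zQ(a,\bar a)\ne 0$. No such $a$ exists, and the proof of Theorem C is complete. $\blacksquare$
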